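# Two intersection residues and 2-independence: exactly the prime power moduli

## 1. Eight triples on an octahedron

Take six points $x_1,x_2,y_1,y_2,z_1,z_2$ and the eight triples $\{x_a,y_b,z_c\}$ with $a,b,c\in\{1,2\}$. These are the triangular faces of an octahedron. Give the triple $\{x_a,y_b,z_c\}$ the sign $(-1)^{a+b+c}$ and ask, for a pair of points, for the signed number of triples containing it. The pair $\{x_1,y_2\}$ lies in exactly two triples, one with $z_1$ and one with $z_2$, and their signs are opposite. The same happens for every pair with two different letters. A pair such as $\{x_1,x_2\}$ lies in no triple. So every signed count is $0$.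

In matrix language: write the $8\times 15$ matrix whose rows are the triples, whose columns are the pairs of points, with entry $1$ when the pair is contained in the triple. There are fewer rows than columns, and still the rows are linearly dependent, with coefficients $\pm1$.

Now look at the pairwise intersections. Two of the triples share $2$, $1$ or $0$ points according to whether they differ in one, two or three letters. So three intersection sizes occur. If we keep only the four triples with $a+b+c$ even, any two of them differ in exactly two letters and share exactly one point. Each pair $\{x_a,y_b\}$ is then in exactly one triple, and likewise for the other letters. The four rows have disjoint supports and are independent.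

Three intersection sizes permitted a dependency, and one did not. What about two? And what if we only ask for two sizes modulo some integer $r$, keeping both residues away from the residue of the common set size?

## 2. Inclusion matrices and the statement $D(r)$

**Definition (inclusion matrix, $s$-independence).** Let $X$ be a set of $n$ points, $\mathcal F$ a family of subsets of $X$ and $s\ge0$. The inclusion matrix $I(\mathcal F,s)$ is the $|\mathcal F|\times\binom ns$ matrix with rows indexed by $F\in\mathcal F$, columns indexed by the $s$-subsets $S\subseteq X$, and $(F,S)$ entry $1$ if $S\subseteq F$, $0$ otherwise. The family is $s$-independent if the rows of $I(\mathcal F,s)$ are linearly independent over the reals. In that case $|\mathcal F|\le\binom ns$.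

The eight triples of Section 1 are not 2-independent, and the four even ones are. A family is $k$-uniform if all its members have $k$ elements.

**Conjecture $D(r)$** (for an integer $r\ge2$). Let $\mathcal F$ be a $k$-uniform family over a universe of $n$ points, where $k\ge2$. Let $L$ be a set of two integers, neither congruent to $k$ modulo $r$. Assume that for any two distinct members $E,F\in\mathcal F$ the number $|E\cap F|$ is congruent modulo $r$ to some element of $L$. Then $\mathcal F$ is 2-independent, and consequently $|\mathcal F|\le\binom n2$.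

The conjecture comes from "Linear Algebra Methods in Combinatorics" (https://urmh.edu.mx/linear-algebra-methods-in-combinatorics_Yjo3Nzo3.pdf). It is known that $D(r)$ holds whenever $r$ is a prime power. We shall quote this. The question is whether $D(r)$ holds for every $r\ge2$. It does not.

**Theorem A.** $D(6)$ fails. There is a $26$-uniform family of $42$ sets on $78$ points whose pairwise intersections are all $\equiv0$ or $5\pmod 6$ (while $26\equiv2$), and which is not 2-independent.

**Theorem B.** $D(r)$ holds if and only if $r$ is a prime power.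

Theorem A already answers the question, and Sections 3–5 prove it from scratch. In Theorem B the "if" part is the quoted result, and Sections 6–13 prove "only if". Our families violate 2-independence. We make no claim that they violate the bound $|\mathcal F|\le\binom n2$; in Theorem A, for instance, $42\le\binom{78}2=3003$.

## 3. Prime moduli, and what happens at 6

We first see why primes are safe, because the proof tells us what a counterexample must look like.

**Lemma 1.** Let $\mathcal F$ be $k$-uniform with $k\ge2$, and suppose $\sum_Fc_F[S\subseteq F]=0$ for every 2-subset $S$. Then $\sum_Fc_F[i\in F]=0$ for every point $i$, and $\sum_Fc_F=0$.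

*Proof.* Fix $i$ and sum over all $S\ni i$. A set $F\ni i$ is counted $k-1$ times, other sets not at all, so $(k-1)\sum_Fc_F[i\in F]=0$. Summing $\sum_F c_F[i\in F]=0$ over $i$ gives $k\sum_Fc_F=0$. $\square$

**Proposition 2.** Let $\mathcal F$, $k$, $L=\{l_1,l_2\}$ satisfy the hypotheses of $D(r)$, and suppose some prime $p\mid r$ does not divide $(k-l_1)(k-l_2)$. Then $\mathcal F$ is 2-independent.

*Proof.* Suppose the rows of $I(\mathcal F,2)$ are dependent. The matrix is integral, so there is a dependency with integer coefficients $c_F$ of greatest common divisor $1$. Put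
$$f(x)=(x-l_1)(x-l_2)=2\binom x2+(1-l_1-l_2)x+l_1l_2 .$$
Fix $E\in\mathcal F$. We have $\sum_Fc_F\binom{|E\cap F|}2=\sum_{S\subseteq E,|S|=2}\sum_Fc_F[S\subseteq F]=0$, and in the same way, by Lemma 1, $\sum_Fc_F|E\cap F|=0$ and $\sum_Fc_F=0$. Hence $\sum_Fc_Ff(|E\cap F|)=0$. For $F\ne E$ the number $f(|E\cap F|)$ is divisible by $p$, since $p\mid r$. So $c_Ef(k)\equiv0\pmod p$, and since $p\nmid f(k)$ we get $p\mid c_E$. This holds for every $E$, contradicting the gcd. $\square$

For $r=p$ prime the extra assumption holds automatically, so this proves $D(p)$. For $r=6$ the argument stops at the last line, and we can say exactly when: both $2$ and $3$ must divide $f(k)=(k-l_1)(k-l_2)$. Say $2\mid k-l_1$. Since $6\nmid k-l_1$, we have $3\nmid k-l_1$, so $3\mid k-l_2$ and then $2\nmid k-l_2$. For example, with $k\equiv2$ and $L=\{0,5\}$ we have $f(k)\equiv2\cdot(-3)\equiv0\pmod 6$ and the argument gives nothing.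

The same reasoning works for $r=p\ell$ with distinct primes: in a counterexample, after renaming,
$$l_1\equiv k\ (\mathrm{mod}\ p),\quad l_1\not\equiv k\ (\mathrm{mod}\ \ell),\qquad l_2\not\equiv k\ (\mathrm{mod}\ p),\quad l_2\equiv k\ (\mathrm{mod}\ \ell).\tag{1}$$

What about the dependency? The simplest shape is the one of Section 1: coefficients $+1$ on half of the family, $-1$ on the other half. Write the halves as $(E_P)$ and $(E'_i)$. Each universe element $B$ leaves two traces, the set of $P$ with $B\in E_P$ and the set $B'$ of $i$ with $B\in E'_i$. A dependency with signs $\pm1$ says that for any two universe elements $B\ne C$ the first traces share as many elements as the second traces. So we turn the problem around: *look for many objects, each with a trace on points and a trace on lines, such that the two traces of any two objects meet in equally many elements.* The objects become the universe, and points and lines become the members of the family.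

## 4. Seven-point sets in $\mathbb Z_{21}$ with two traces

Work in $\mathbb Z_{21}$ and let $D=\{3,6,7,12,14\}$. The differences $d-d'$ with $d>d'$ are
$$3,4,9,11,\ 1,6,8,\ 5,7,\ 2 .$$
Since $11=-10$, these ten numbers and their negatives give every nonzero residue exactly once. Call the sets $D+i$ lines. Then each point is on $5$ lines, two distinct points are on exactly one common line, and $|(D+i)\cap(D+j)|=1$ for $i\neq j$. Also $4D=\{12,3,7,6,14\}=D$.

**Definition (good set).** A $7$-subset $B\subset\mathbb Z_{21}$ is good if $|B\cap(D+i)|\in\{1,3\}$ for every $i$. Its second trace is $B'=\{i:|B\cap(D+i)|=3\}$.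

With indicator functions $\mathbf 1_B$, $\mathbf 1_{B'}$ the definition reads
$$\sum_{P\in D+i}\mathbf 1_B(P)=1+2\cdot\mathbf 1_{B'}(i).\tag{2}$$

**Example.** Let $H_c=\{x:x\equiv c \bmod 3\}$ for $c=0,1,2$. The elements of $D$ are $0,0,1,0,2$ modulo $3$, so $D+i$ has three elements congruent to $i$ and one in each other class. Hence $|H_c\cap(D+i)|$ is $3$ if $i\equiv c$ and $1$ otherwise, so $H_c$ is good, with $H_c'=H_c$.

**Lemma 3.** For good sets $B,C$, possibly equal, $|B\cap C|=|B'\cap C'|$.

*Proof.* By (2), $4|B'\cap C'|=\sum_i(|B\cap(D+i)|-1)(|C\cap(D+i)|-1)$. A pair $(P,P')\in B\times C$ lies on $5$ common lines if $P=P'$ and on $1$ otherwise, so $\sum_i|B\cap(D+i)||C\cap(D+i)|=49+4|B\cap C|$. Also $\sum_i|B\cap(D+i)|=5\cdot7=35$, and likewise for $C$. Hence $4|B'\cap C'|=49+4|B\cap C|-35-35+21=4|B\cap C|$. $\square$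

With $B=C$ this gives $|B'|=7$. Any two points of $B$ are on exactly one line, which then meets $B$ in $3$ points; so the seven lines in $B'$ make $B$ a Fano plane.

**A second good set.** Let $B_0=\{0,1,3,6,7,9,17\}$. Since $|B_0\cap(D+i)|=\#\{b\in B_0:i\in b-D\}$, we list the sets $b-D$:
$$\begin{array}{l|l}
b&b-D\\ \hline
0&18,15,14,9,7\\
1&19,16,15,10,8\\
3&0,18,17,12,10\\
6&3,0,20,15,13\\
7&4,1,0,16,14\\
9&6,3,2,18,16\\
17&14,11,10,5,3
\end{array}$$
Each of $0,3,10,14,15,16,18$ occurs three times. The other $14$ entries are $9,7,19,8,17,12,20,13,4,1,6,2,11,5$, all different. So $B_0$ is good. Because translations permute the lines and $4D=D$, the sets $4^sB_0+g$ with $s\in\{0,1,2\}$ and $g\in\mathbb Z_{21}$ are good too.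

## 5. Seventy-eight good sets: proof of Theorem A

Take as universe $\mathcal B$ the multiset of the $63$ sets $4^sB_0+g$ together with $t$ copies of each of $H_0,H_1,H_2$, where $t$ will be chosen. Put
$$E_P=\{B\in\mathcal B:P\in B\}\quad(P\in\mathbb Z_{21}),\qquad E'_i=\{B\in\mathcal B:i\in B'\}\quad(i\in\mathbb Z_{21}).$$

**Step 1: intersections $E_P\cap E_{P'}$.** This step counts the universe elements through two points and fixes $t$. The 21 pairs in $B_0$ realize the differences as follows:
$$\begin{array}{c|cccccccccc}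
\text{difference}&\pm1&\pm2&\pm3&\pm4&\pm5&\pm6&\pm7&\pm8&\pm9&\pm10\\ \hline
\text{pairs}&2&2&3&2&2&3&2&2&1&2
\end{array}$$
For instance $\pm3$ comes from $\{0,3\},\{3,6\},\{6,9\}$, and $\pm9$ only from $\{0,9\}$. For fixed $s$, the number of $g$ with $P,P'\in4^sB_0+g$ is the number of ordered pairs $(b,b')$ in $B_0$ with $b-b'=4^{-s}(P-P')$, which is read off the table. Multiplication by $4$ permutes differences up to sign as $7\to7$; $3\to9\to6\to3$; $1\to4\to5\to1$; $2\to8\to10\to2$. So the number of $(s,g)$ with $P,P'\in4^sB_0+g$ is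

* $2+2+2=6$ if $P-P'=\pm7$, and $6$ if $P-P'$ is in $\pm\{1,4,5\}$ or $\pm\{2,8,10\}$;
* $3+3+1=7$ if $3\mid P-P'\ne0$;
* $3\cdot7=21$ if $P=P'$.

The copies of $H_c$ add $t$ when $P\equiv P'\bmod3$. Hence $|E_P|=21+t$, and for $P\ne P'$ the intersection $|E_P\cap E_{P'}|$ is $7+t$ if $P\equiv P'\bmod 3$ and $6$ otherwise.

The first thing to try is $t=0$, the 63 sets alone. Multiply (2) by $\mathbf 1_B(P)$ and sum over $\mathcal B$: if $P\notin D+i$ and $P\not\equiv i\bmod 3$, then $D+i$ has exactly one point congruent to $P$, so $2|E_i'\cap E_P|=(4\cdot6+7)-21=10$. So sizes $5,6,7$ all occur: three residues modulo $6$, one too many. The offending $7$ becomes $7+t$, and it agrees with $6$ modulo $6$ exactly when $t\equiv5\pmod 6$. **From now on $t=5$.** Then $|\mathcal B|=63+15=78$ and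
$$|E_P\cap E_{P'}|=6+6\,[P\equiv P'\bmod3]+14\,[P=P'],\tag{3}$$
so $|E_P|=26$, and $|E_P\cap E_{P'}|\in\{6,12\}$ for $P\ne P'$.

**Step 2: intersections $E_i'\cap E_P$.** We pass from points to lines with (2). Multiplying it by $\mathbf 1_B(P)$ and summing over $\mathcal B$ gives $\sum_{P'\in D+i}|E_{P'}\cap E_P|=26+2|E'_i\cap E_P|$. Let $c(i,P)$ be the number of $P'\in D+i$ with $P'\equiv P\bmod3$; it is $3$ if $P\equiv i\bmod3$ and $1$ otherwise. By (3) the left side is $30+6c(i,P)+14[P\in D+i]$. Hence
$$|E_i'\cap E_P|=2+3c(i,P)+7[P\in D+i],\tag{4}$$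
which is in $\{5,11\}$ if $P\notin D+i$ and in $\{12,18\}$ if $P\in D+i$.

**Step 3: sizes and intersections of the $E'_j$.** The same device, applied once more. Summing (2) over $\mathcal B$ gives $5\cdot26=78+2|E'_j|$, so $|E_j'|=26$. Multiplying (2) by $\mathbf 1_{B'}(j)$ and summing, for $i\ne j$, and using (4) and $|(D+i)\cap(D+j)|=1$,
$$2|E'_i\cap E_j'|=\sum_{P\in D+i}|E_P\cap E_j'|-26=10+3\Sigma+7-26,\qquad\Sigma=\sum_{P\in D+i}c(j,P).$$
If $i\equiv j\bmod3$, three points of $D+i$ are congruent to $j$, so $\Sigma=9+2=11$; otherwise just one is, and $\Sigma=3+4=7$. So $|E_i'\cap E_j'|\in\{12,6\}$.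

**Step 4: the hypotheses and the dependency.** This step puts everything together. All 42 sets have size $26\equiv2\pmod6$. All intersections of differently indexed sets lie in $\{6,12,18\}\cup\{5,11\}$, so they are $\equiv0$ or $5\pmod6$. None equals $26$, so the 42 sets are distinct. With $n=78$, $k=26$, $L=\{0,5\}$ the hypotheses of $D(6)$ hold. For two elements $B,C$ of the universe, Lemma 3 gives
$$\#\{P:\{B,C\}\subseteq E_P\}-\#\{i:\{B,C\}\subseteq E_i'\}=|B\cap C|-|B'\cap C'|=0 .$$
So the sum of the rows of the $E_P$ minus the sum of the rows of the $E'_i$ is zero in $I(\mathcal F,2)$, and $\mathcal F$ is not 2-independent. $\blacksquare$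

Compare with (1): here $26-0$ is even and $26-5$ is divisible by $3$. The residue $5$ occurs exactly for a point and a line that are not incident, and every other pair has residue $0$. We shall aim for the same pattern in general.

## 6. Reduction to a product of two primes

Let $r\ge2$ not be a prime power and let $p<\ell$ be distinct primes with $p\ell\mid r$.

Suppose we have a counterexample to $D(p\ell)$, with dependency coefficients $c_F$. Put $t=r/(p\ell)$ and replace every universe point by $t$ copies. All sizes and intersections are multiplied by $t$, and $a\equiv b\pmod{p\ell}$ is equivalent to $ta\equiv tb\pmod r$. So the hypotheses of $D(r)$ hold with $tk$ and $tL$. For the dependency, let $S$ be a pair of new points. If they are copies of distinct old points $i,j$, then $\sum_Fc_F[S\subseteq F]=\sum_Fc_F[\{i,j\}\subseteq F]=0$. If both are copies of one old point $i$, the sum is $\sum_Fc_F[i\in F]$, which is $0$ by Lemma 1. So we get a counterexample to $D(r)$, and it suffices to treat $r=p\ell$.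

**Fixed notation.** From here on $p<\ell$ are primes, so $\ell$ is odd. Put $n=p$ if $p$ is odd and $n=3$ if $p=2$; thus $n$ is odd and $3\le n\le\ell$. Choose $a\ge1$ such that $\ell$ divides $Q-1$, where $Q=p^a$ (possible because $p$ is invertible modulo $\ell$). Put $q=Q^2$, $K=\mathbb F_q$, $\bar c=c^Q$, $\mathrm{Tr}(c)=c+\bar c$ and $N(c)=c\bar c$. Recall that $\mathrm{Tr}:K\to\mathbb F_Q$ is $\mathbb F_Q$-linear and onto, and that $N:K^*\to\mathbb F_Q^*$ is onto with fibers of size $Q+1$. Let $V=K^n$, $[m]=(q^m-1)/(q-1)$ and $v=[n]$. Points are $P=\langle x\rangle$ and hyperplanes are $\pi=\{x:y\cdot x=0\}$ with $x,y\ne0$; there are $v$ of each.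

## 7. Hermitian forms seen from points and from hyperplanes

**Definition.** $\mathcal H$ is the set of invertible Hermitian $n\times n$ matrices over $K$, that is, $\bar H^T=H$. For $H\in\mathcal H$ put
$$H[x]=x^TH\bar x,\qquad H^*[y]=\bar y^TH^{-1}y .$$
Both lie in $\mathbb F_Q$, as one sees by conjugating and transposing. Let $\chi_H(P)=1$ if $H[x]=0$ and $0$ otherwise; let $\chi'_H(\pi)=1$ if $H^*[y]=0$ and $0$ otherwise. These do not depend on the representatives, since $H[cx]=N(c)H[x]$. The group $GL_n(K)$ acts on $\mathcal H$ by $gH=g^{-T}H\bar g^{-1}$, so that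
$$(gH)[x]=H[g^{-1}x],\qquad(gH)^*[y]=H^*[g^Ty].\tag{5}$$
A point $\langle x\rangle$ moves to $\langle gx\rangle$ and the hyperplane of $y$ to that of $g^{-T}y$. So $\chi_{gH}(gP)=\chi_H(P)$ and $\chi'_{gH}(g\pi)=\chi'_H(\pi)$.

The two traces of $H$ are its zeros on points and the zeros of $H^*$ on hyperplanes. The Fourier transform compares them.

**Example.** The formulas of this section up to (9) hold for every prime power $Q$ and every odd $n\ge3$. Take $Q=2$, $n=3$, $H=I$. Then $H[x]=x_1^3+x_2^3+x_3^3$ over $\mathbb F_4$, where every nonzero cube is $1$. The zeros are the points with exactly two nonzero coordinates: $3\cdot3=9$ of the $21$ points. The line $x_1=0$ has $y=(1,0,0)$ and $H^*[y]=1$, and contains $3$ zeros. The line $x_1+x_2=0$ has $y=(1,1,0)$ and $H^*[y]=0$; its points are $\langle(1,1,z)\rangle$ and $\langle(0,0,1)\rangle$, and only $\langle(1,1,0)\rangle$ is a zero.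

**Lemma 4.** Let $\psi$ be a nontrivial additive character of $\mathbb F_Q$ and $\mu\in\mathbb F_Q^*$. For all $y\in V$,
$$\sum_{x\in V}\psi(\mu H[x]+\mathrm{Tr}(y\cdot x))=(-Q)^n\psi(-\mu^{-1}H^*[y]).$$

*Proof.* For $d\in\mathbb F_Q^*$ we have $\sum_{c\in K}\psi(dN(c))=1+(Q+1)\sum_{s\ne0}\psi(ds)=1-(Q+1)=-Q$. A nondegenerate Hermitian form has an orthogonal basis, in which it reads $\sum d_iN(x_i)$ with $d_i\in\mathbb F_Q^*$; so $\sum_x\psi(\mu H[x])=(-Q)^n$. Now choose $w$ with $\mu H\bar w=y$. Then $\mu H[x+w]=\mu H[x]+\mathrm{Tr}(y\cdot x)+\mu H[w]$. From $\bar w=\mu^{-1}H^{-1}y$ we get $w^T=\mu^{-1}\bar y^TH^{-1}$, so $\mu H[w]=w^Ty=\mu^{-1}H^*[y]$. Hence the sum in question is $\psi(-\mu H[w])\sum_x\psi(\mu H[x+w])$, as claimed. $\square$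

Put $\phi_H(x)=Q[H[x]=0]-1=\sum_{\mu\ne0}\psi(\mu H[x])$ and $\phi^*_H(y)=Q[H^*[y]=0]-1$. With $\hat f(y)=\sum_xf(x)\psi(\mathrm{Tr}(y\cdot x))$, summing Lemma 4 over $\mu$ gives
$$\hat\phi_H=(-Q)^n\phi^*_H.\tag{6}$$

**Lemma 5.** For all $H,H'\in\mathcal H$, possibly equal,
$$\sum_P\chi_H(P)\chi_{H'}(P)=\sum_\pi\chi'_H(\pi)\chi'_{H'}(\pi).\tag{7}$$
The number $\iota:=\sum_P\chi_H(P)=\sum_\pi\chi'_H(\pi)$ does not depend on $H$, and
$$\iota=\frac{(Q^n+1)(Q^{n-1}-1)}{q-1},\qquad v-\iota=Q^{n-1}\,\frac{Q^n+1}{Q+1}.\tag{8}$$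
For every hyperplane $\pi$,
$$\sum_{P\in\pi}\chi_H(P)=e-Q^{n-2}\chi'_H(\pi),\qquad e=\frac{(Q^{n-1}-1)(Q^{n-2}+1)}{q-1}.\tag{9}$$

*Proof.* For (7): by Parseval and (6), $q^n\sum_x\phi_H\phi_{H'}=Q^{2n}\sum_y\phi^*_H\phi^*_{H'}$, and $Q^{2n}=q^n$. Also $\sum_x\phi_H=\hat\phi_H(0)=(-Q)^n(Q-1)$. By Fourier inversion at $0$, $\sum_y\hat\phi_H(y)=q^n\phi_H(0)=q^n(Q-1)$, so $\sum_y\phi_H^*=(-Q)^n(Q-1)$ as well. Expand $Q^2\sum_x[H[x]=0][H'[x]=0]=\sum_x(\phi_H+1)(\phi_{H'}+1)$ and do the same on the dual side: all four terms agree. Removing the zero vector and dividing by $q-1$ gives (7). The case $H=H'$ gives the equality of the two sums defining $\iota$.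

For (8): $n$ is odd, so $Q\cdot\#\{x:H[x]=0\}=q^n-Q^n(Q-1)$. Hence the number of nonzero $x$ with $H[x]=0$ is $Q^{2n-1}-Q^n+Q^{n-1}-1=(Q^n+1)(Q^{n-1}-1)$. Then $(q-1)(v-\iota)=Q^{2n}-Q^{2n-1}+Q^n-Q^{n-1}=Q^{n-1}(Q-1)(Q^n+1)$.

For (9): let $\pi$ be given by $y$. Since $\phi^*_H(cy)=\phi_H^*(y)$ for $c\ne0$,
$$\sum_{y\cdot x=0}\phi_H(x)=q^{-1}\sum_{c\in K}\hat\phi_H(cy)=-Q^{n-2}\big[(Q-1)+(q-1)\phi_H^*(y)\big].$$
Insert $\phi_H^*(y)=Q\chi'_H(\pi)-1$. Then $Q\cdot\#\{x\in\pi:H[x]=0\}=q^{n-1}+Q^{n-2}(Q^2-Q)-Q^{n-1}(q-1)\chi'_H(\pi)$. Divide by $Q$, subtract $1$ for $x=0$, and divide by $q-1$. The constant term is $(Q^{2n-3}+Q^{n-1}-Q^{n-2}-1)/(q-1)=e$. $\square$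

In the example, $\iota=9\cdot3/3=9$ and $e=3\cdot3/3=3$, so lines carry $3$ or $3-2=1$ zeros, as found by hand. Identity (7) is the analogue of Lemma 3, and (9) is the analogue of (2).

We return to our $Q$, with $Q\equiv1\pmod\ell$. As $n-1$ is even, $(Q^{n-1}-1)/(q-1)=[(n-1)/2]\equiv(n-1)/2$. Therefore
$$v\equiv n,\quad[m]\equiv m,\quad\iota\equiv n-1,\quad e\equiv n-1,\quad Q^{n-2}\equiv1\pmod\ell;\qquad v\equiv1\pmod p.\tag{10}$$

## 8. Constant pair counts, and why equal weights fail

We want a universe containing each $H$ with some multiplicity $w_H$. For integer weights $w=(w_H)_{H\in\mathcal H}$ put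
$$A(P,P')=\sum_Hw_H\chi_H(P)\chi_H(P'),\quad A'(\pi,\pi')=\sum_Hw_H\chi'_H(\pi)\chi'_H(\pi'),\quad B(\pi,P)=\sum_Hw_H\chi'_H(\pi)\chi_H(P).$$

**Definition.** The weights $w$ are uniform of degree $k$ if $A(P,P)=A'(\pi,\pi)=k$ for all $P,\pi$.

For nonnegative $w$ these numbers are the sizes and intersections of the sets $E_P=\{H:\chi_H(P)=1\}$ and $E'_\pi=\{H:\chi_H'(\pi)=1\}$ in the universe with $w_H$ copies of $H$. For example, $w_H=1$ for all $H$ is uniform: $GL_n(K)$ is transitive on points and on hyperplanes, so $A(P,P)$ and $A'(\pi,\pi)$ are constant, and $\sum_PA(P,P)=\iota\sum_Hw_H=\sum_\pi A'(\pi,\pi)$ by Lemma 5.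

**Lemma 6.** Suppose $w\ge0$, $A(P,P)=k$ for all $P$ and $A(P,P')=\lambda$ for all $P\ne P'$. Put $M=\sum_Hw_H$ and $u=k-\lambda$. Then $w$ is uniform of degree $k$,
$$u=\frac{M\iota(v-\iota)}{v(v-1)},\qquad Q^{n-2}B(\pi,P)=ek-[n-1]\lambda-u[P\in\pi],\tag{11}$$
and modulo $\ell$: $\ B(\pi,P)\equiv k-u[P\in\pi]$, and $A'(\pi,\pi')\equiv k-u$ for $\pi\ne\pi'$.

*Proof.* Multiply (9) by $w_H$ and sum: $[n-1]k=eM-Q^{n-2}A'(\pi,\pi)$. So $A'(\pi,\pi)$ is constant. Since $\sum_\pi A'(\pi,\pi)=\iota M=\sum_PA(P,P)$, the constant is $k$.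

Counting gives $vk=M\iota$ and $v(v-1)\lambda=M\iota(\iota-1)$, hence the formula for $u$. Multiplying (9) by $w_H\chi_H(P)$ and summing gives $\sum_{P'\in\pi}A(P',P)=ek-Q^{n-2}B(\pi,P)$, and the left side is $[n-1]\lambda+u[P\in\pi]$. This is (11).

Now work modulo $\ell$ with (10). From $\sum_{P'}A(P,P')=\iota k$, where the left side is $u+v\lambda$, we get $u+n(k-u)\equiv(n-1)k$, so $k\equiv(n-1)u$. Then (11) gives $B\equiv(n-1)(k-\lambda)-u[P\in\pi]=(n-1)u-u[P\in\pi]\equiv k-u[P\in\pi]$. Finally multiply (9) by $w_H\chi'_H(\pi')$ and sum: $Q^{n-2}A'(\pi,\pi')=ek-\sum_{P\in\pi}B(\pi',P)$. For $\pi\neq\pi'$ the intersection $\pi\cap\pi'$ has $[n-2]$ points, so $A'\equiv(n-1)k-(n-1)k+(n-2)u=(n-2)u\equiv k-u$. $\square$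

**The first attempt: all weights equal to 1.** The group $GL_n(K)$ is 2-transitive on points, so Lemma 6 applies with $M=|\mathcal H|$. Since $GL_n(K)$ is transitive on $\mathcal H$ with the unitary group as stabilizer, the textbook group orders give
$$|\mathcal H|=\frac{q^{n(n-1)/2}\prod_{i=1}^n(q^i-1)}{Q^{n(n-1)/2}\prod_{i=1}^n(Q^i-(-1)^i)}=Q^{n(n-1)/2}\prod_{i=1}^n(Q^i+(-1)^i).$$
Recall $v-1=q[n-1]$. At $p$: the numbers $v$, $[n-1]$ and $\iota$ are prime to $p$, so the exact power of $p$ in $u$ is $Q^{n(n-1)/2}\cdot Q^{n-1}/q=Q^{n(n-1)/2+n-3}$, and $p\mid u$. At $\ell$: $|\mathcal H|$ is divisible by $(Q-1)(Q^3-1)$, while $\ell\nmid q[n-1]$. If $n<\ell$ then also $\ell\nmid v$, so $\ell\mid u$. If $n=\ell$, then $p=2$ and $\ell=3$; here $3\mid Q-1$ and $9\mid Q^3-1$, and with $q=1+3s$ we have $v=q^2+q+1=3+9s+9s^2$, which is divisible by $3$ but not by $9$. So again $\ell\mid u$. Hence $|E_P\cap E_{P'}|=k-u\equiv k\pmod{p\ell}$, and the hypothesis of $D(p\ell)$ fails at the very first pair. As $GL_n(K)$ is transitive on $\mathcal H$, fully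 symmetric weights are no use. We must choose forms more carefully, and we can do so separately at the two primes.

## 9. Gluing two congruence patterns

By (1), and as in Section 5, non-incident pairs $(P,\pi)$ should be special modulo $p$, and all other pairs special modulo $\ell$. We shall construct nonnegative uniform weights $w^{(\ell)},w^{(p)}$ of degrees $k_\ell,k_p$ with the following properties.

**Pattern ($\ell$)** for $w^{(\ell)}$, modulo $\ell$, with some $u\not\equiv0$: $A(P,P')\equiv k_\ell-u$ for $P\ne P'$; $A'(\pi,\pi')\equiv k_\ell-u$ for $\pi\neq\pi'$; $B(\pi,P)\equiv k_\ell-u$ if $P\in\pi$, and $\equiv k_\ell$ if $P\notin\pi$.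

**Pattern ($p$)** for $w^{(p)}$, modulo $p$, with some $u'\not\equiv0$: $A\equiv k_p$ and $A'\equiv k_p$ everywhere; $B(\pi,P)\equiv k_p$ if $P\in\pi$, and $\equiv k_p+u'$ if $P\notin\pi$.

**Proposition 7.** If such weights exist, then $D(p\ell)$ fails.

*Proof.* Choose positive integers $\alpha\equiv0\ (p)$, $\alpha\equiv1\ (\ell)$ and $\beta\equiv1\ (p)$, $\beta\equiv0\ (\ell)$, and let $w=\alpha w^{(\ell)}+\beta w^{(p)}+p\ell\cdot\mathbf 1_{\mathcal H}$. The last term is uniform by Section 8, and its degree is at least $p\ell$, because every point is a zero of some $H$ (here $\iota>0$ and $GL_n(K)$ is transitive on points). So $w$ is uniform of some degree $k\ge2$, with $k\equiv k_\ell\ (\ell)$ and $k\equiv k_p\ (p)$. Take as universe $w_H$ copies of each $H$, and as family all $E_P$ and all $E'_\pi$. All these sets have size $k$. By the patterns,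

* $|E_P\cap E_{P'}|$ with $P\ne P'$, $|E'_\pi\cap E'_{\pi'}|$ with $\pi\neq\pi'$, and $|E_P\cap E_\pi'|$ with $P\in\pi$ are $\equiv k\ (p)$ and $\equiv k-u\ (\ell)$;
* $|E_P\cap E'_\pi|$ with $P\notin\pi$ is $\equiv k+u'\ (p)$ and $\equiv k\ (\ell)$.

These are two different residue classes modulo $p\ell$, and neither is that of $k$. So the sets are distinct and the hypotheses of $D(p\ell)$ hold. For universe elements that are copies of $H$ and $H'$, identity (7) says that they lie together in as many $E_P$ as $E'_\pi$. So the coefficients $+1$ on the $E_P$ and $-1$ on the $E_\pi'$ form a dependency of the rows of $I(\mathcal F,2)$. $\square$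

## 10. Weights modulo $\ell$: forms transported along flags

By Lemma 6, pattern ($\ell$) follows as soon as $A$ is constant off the diagonal and $u\not\equiv0\pmod\ell$. The equal weights failed because $|\mathcal H|$ carries factors $Q^i-1$. The next lemma builds a multiset of forms whose size avoids them.

**Lemma 8.** For every odd $m\ge1$ there is a multiset $\mathcal M_m$ of nondegenerate Hermitian forms on $K^m$ such that the number of forms vanishing at a point is a constant $k_m$, and the number vanishing at two distinct points is a constant $\lambda_m$. Its size $M_m$ satisfies $M_1=1$ and $M_m=[m][m-1](Q+1)Q^{2m-3}M_{m-2}$ for $m\geq3$.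

*Proof.* For $m=1$ take the form $N(x)$. It has no zero at the only point, so $k_1=0$, and there are no pairs of distinct points.

Let $m\ge3$. Write vectors as $(s,x,y)\in K\times K^{m-2}\times K$, and let $\pi_\infty$ be the hyperplane $s=0$ and $P_\infty=\langle(0,0,1)\rangle\in\pi_\infty$. Let $\mathcal S$ be a set of representatives of $K^*/\mathbb F_Q^*$, so $|\mathcal S|=Q+1$. Consider the forms
$$h[x]+\mathrm{Tr}(\bar s\,(b\cdot x))+\mathrm{Tr}(\rho\bar sy)+cN(s),\qquad h\in\mathcal M_{m-2},\ b\in K^{m-2},\ \rho\in\mathcal S,\ c\in\mathbb F_Q .$$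

*They are nondegenerate.* Let $(s,x,y)$ be in the radical. Pairing with $(0,0,y')$ gives $\mathrm{Tr}(\rho\bar sy')=0$ for all $y'$, so $s=0$. Pairing with $(0,x',0)$ then shows that $x$ is in the radical of $h$, so $x=0$. Pairing with $(s',0,0)$ gives $\mathrm{Tr}(\rho\bar s'y)=0$ for all $s'$, so $y=0$.

*Zeros.* The point $\langle(1,x,y)\rangle$ is a zero iff $h[x]+\mathrm{Tr}(b\cdot x)+\mathrm{Tr}(\rho y)+c=0$. A point $\langle(0,x,y)\rangle$ with $x\ne0$ is a zero iff $h[x]=0$. The point $P_\infty$ is always a zero. Write $M=M_{m-2}$, $k'=k_{m-2}$, $\lambda'=\lambda_{m-2}$. The numbers of forms vanishing at both members of a pair, divided by $q^{m-2}$, are as follows; in every case involving a point $(1,x,y)$ the value of $c$ is determined by the rest.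

* $(1,x,y)$ twice: $(Q+1)M$.
* $(1,x,y),(1,x,y')$ with $y\ne y'$: $M$, since we need $\mathrm{Tr}(\rho(y-y'))=0$. The kernel of $\mathrm{Tr}$ is one-dimensional over $\mathbb F_Q$, so exactly one $\rho\in\mathcal S$ works.
* $(1,x,y),(1,x',y')$ with $x\ne x'$: $(Q+1)Q^{-1}M$, since for given $h,\rho$ the value of $\mathrm{Tr}(b\cdot(x-x'))$ is prescribed, and a fraction $1/Q$ of all $b$ works.
* $(1,x,y),P_\infty$: $(Q+1)M$.
* $(1,x,y),(0,x',y')$ with $x'\ne0$: $(Q+1)k'$.
* $P_\infty$ twice: $(Q+1)QM$.
* $P_\infty,(0,x,y)$ with $x\ne0$: $(Q+1)Qk'$.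
* $(0,x,y),(0,x',y')$ with $x,x'\ne0$: $(Q+1)Qk'$ if $x,x'$ are parallel, else $(Q+1)Q\lambda'$.

Two points $(1,x,y),(1,x',y')$ with $x=x'$, and two points $(0,x,y),(0,x',y')$ with $x\parallel x'$, are exactly the pairs that coincide or are collinear with $P_\infty$. So the count depends only on the position of the pair relative to the flag $(P_\infty,\pi_\infty)$: whether each point is in $\pi_\infty$ or equals $P_\infty$, whether the points coincide, and whether they are collinear with $P_\infty$.

*Transport.* For each of the $[m][m-1]$ incident pairs (point, hyperplane) choose one element of $GL_m(K)$ carrying the standard flag to it, transport the family above by this element, and let $\mathcal M_m$ be the union of all the transported families. The pair count of one transported family is the same function of the position relative to the new flag, whichever group element was chosen. Summing over all flags, the total pair count is $GL_m(K)$-invariant. Since $GL_m(K)$ is 2-transitive on points, it is constant on points and on pairs of distinct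 points. The size is $[m][m-1]\cdot M_{m-2}\,q^{m-2}(Q+1)Q$, and $q^{m-2}Q=Q^{2m-3}$. $\square$

**Pattern ($\ell$).** Let $w^{(\ell)}$ be the multiplicities in $\mathcal M_n$, so $k_\ell=k_n$, and put $u=k_n-\lambda_n$. By Lemma 6, with $v-1=q[n-1]$ and (8),
$$u=\frac{[n][n-1](Q+1)Q^{2n-3}M_{n-2}\cdot\iota\cdot Q^{n-1}(Q^n+1)}{[n]\,q\,[n-1]\,(Q+1)}=M_{n-2}\,Q^{3n-6}\,\iota\,(Q^n+1).$$
By (10) and the recursion for $M_m$,
$$u\equiv2(n-1)\prod_{\substack{3\le m\le n-2\\m\text{ odd}}}2m(m-1)\pmod\ell .$$
Since $3\le n\le\ell$ and $\ell$ is odd, no factor is divisible by $\ell$, so $u\not\equiv0$. Lemma 6 now gives pattern ($\ell$): $A(P,P')=\lambda_n=k_\ell-u$, $A'\equiv k_\ell-u$, and $B\equiv k_\ell-u[P\in\pi]$.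

## 11. Weights modulo $p$: averaging over a cyclic group

Modulo $p$ incidence becomes polynomial. Put
$$s_H(x)=H[x]^{Q-1},\qquad s_H'(y)=H^*[y]^{Q-1}.$$
These are $0$ or $1$, so in $\mathbb F_p$ we have $\chi_H(P)=1-s_H(x)$ and $\chi'_H(\pi)=1-s'_H(y)$, and also $[P\notin\pi]=(y\cdot x)^{q-1}$. Expanding,
$$B(\pi,P)=\sum_Hw_H-\sum_Hw_Hs_H(x)-\sum_Hw_Hs'_H(y)+\sum_Hw_Hs_H(x)s'_H(y).\tag{12}$$
So we want the last sum to be a nonzero multiple of $(y\cdot x)^{q-1}$, and the others to be controlled. The last sum is the hard part.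

**Proposition 9.** There are $w^0_H\in\mathbb F_p$ with $\sum_Hw^0_H\,s_H(x)s_H'(y)=(y\cdot x)^{q-1}$ for all $x,y\in K^n$.

We prove this in Sections 12 and 13. Here we show that it implies pattern ($p$).

**Step 1: the averaged weights.** This step restores uniformity without spoiling Proposition 9. Let $\mathbb F=\mathbb F_{q^n}$ and identify $V$ with $\mathbb F$ as a $K$-space. Multiplication embeds $\mathbb F^*$ in $GL_n(K)$. It is transitive on points. Identify $y$ with the element $\eta\in\mathbb F$ for which $y\cdot x=\mathrm{Tr}_{\mathbb F/K}(\eta\xi)$, where $\xi\in\mathbb F$ corresponds to $x$. Then $g^T$ acts on $\eta$ as multiplication by $g$, so $\mathbb F^*$ is transitive on hyperplanes as well. Lift $w^0$ to nonnegative integers and let $w^{(p)}=\sum_{g\in\mathbb F^*}g\,w^0$, that is, $w^{(p)}_H=\sum_gw^0_{g^{-1}H}$. Then for any function $\varphi$,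
$$\sum_Hw^{(p)}_H\varphi(H)=\sum_{g\in\mathbb F^*}\sum_Hw^0_H\varphi(gH).$$
The weights are $\mathbb F^*$-invariant, so $A(P,P)$ and $A'(\pi,\pi)$ are constant, and the constants agree because $\sum_PA(P,P)=\iota\sum_Hw_H=\sum_\pi A'(\pi,\pi)$. So $w^{(p)}$ is uniform. By (5), $s_{gH}(x)=s_H(g^{-1}x)$ and $s'_{gH}(y)=s'_H(g^Ty)$, and $(g^Ty)\cdot(g^{-1}x)=y\cdot x$. Hence in $\mathbb F_p$
$$\sum_Hw_H^{(p)}s_H(x)s'_H(y)=(q^n-1)(y\cdot x)^{q-1}=-(y\cdot x)^{q-1}.$$

**Step 2: the other sums vanish.** We claim that for nonzero $x,x'$ and $y,y'$, in characteristic $p$,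
$$\sum w^{(p)}_Hs_H(x)=\sum w_H^{(p)}s_H(x)s_H(x')=0,\qquad\sum w^{(p)}_Hs'_H(y)=\sum w_H^{(p)}s'_H(y)s'_H(y')=0 .$$
We expand $s_H$ in powers of $\xi$. Since $H[x]^{p^i}=\sum_{b,c}h_{bc}^{p^i}x_b^{p^i}x_c^{p^{i+a}}$ and $Q-1=\sum_{i<a}(p-1)p^i$, the function $s_H=\prod_{i<a}(H[x]^{p^i})^{p-1}$ is a combination of products $\prod_{j=0}^{2a-1}m_j(x^{p^j})$, where each $m_j$ is a monomial of degree $p-1$ and $x^{p^j}$ is meant coordinatewise. Each coordinate $x_b$ is a $K$-linear function of $\xi$, so a combination of the powers $\xi^{q^i}$ with $0\le i<n$. Hence $s_H$ is an $\mathbb F$-combination of powers $\xi^\delta$ with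
$$\delta=\sum_{j=0}^{2a-1}\sum_{i=0}^{n-1}\varepsilon_{j,i}\,p^jq^i,\qquad\varepsilon_{j,i}\ge0,\quad\sum_i\varepsilon_{j,i}=p-1\ \text{ for each }j .$$
Since $q=p^{2a}$, the numbers $p^jq^i$ are distinct powers of $p$, and the $\varepsilon_{j,i}\le p-1$ are the base-$p$ digits of $\delta$. Not all digits are $0$ and, as $n\ge2$, not all are $p-1$. So $0<\delta<q^n-1$, and $\sum_{g\in\mathbb F^*}g^{-\delta}=0$. This gives $\sum_gs_H(g^{-1}x)=0$ for every $H$, hence the first vanishing.

For the product $s_H(g^{-1}x)s_H(g^{-1}x')$ the powers $g^{-(\delta+\delta')}$ occur, with $0<\delta+\delta'<2(q^n-1)$. The sum over $g$ can only be nonzero if $\delta+\delta'=q^n-1$. Then the digits of $\delta'$ are $p-1-\varepsilon_{j,i}$, and for each $j$ they sum to $(n-1)(p-1)\ne p-1$, as $n\ge3$. This is impossible, so the second sum vanishes. On the dual side $H^*$ is a Hermitian form in $y$, whose coordinates are $K$-linear in $\eta$, and $g^T$ multiplies $\eta$ by $g$. So the same argument applies.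

**Step 3: reading off the pattern.** We expand as in (12). The degree satisfies $k_p=A(P,P)\equiv\sum_Hw^{(p)}_H$, and expanding $(1-s_H(x))(1-s_H(x'))$ gives $A\equiv k_p$; likewise $A'\equiv k_p$. By (12), $B(\pi,P)\equiv k_p-[P\notin\pi]$. This is pattern ($p$) with $u'=-1$. $\square$

## 12. The identity for $(y\cdot x)^{q-1}$: an invariant inside a cyclic module

It remains to prove Proposition 9. The right side is invariant under $GL_n(K)$, so the natural attempt is to sum $s_Hs_H'$ over all $H\in\mathcal H$. This does not work. By (11), equal weights give $B(\pi,P)-B(\pi_1,P_1)=u/Q^{n-2}$ for $P\notin\pi$, $P_1\in\pi_1$, and Section 8 shows that the exact power of $p$ in this number is $Q^{n(n-1)/2-1}$, so it is $0$ modulo $p$. By (12), and since the degrees are constant, $\sum_Hs_H(x)s'_H(y)$ is then the same for all nonzero $x,y$, so it is not a nonzero multiple of $(y\cdot x)^{q-1}$. One cannot repair this by dividing by the group order, which is divisible by $p$. Instead of averaging, we show by module theory that the invariant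 lies in the span of the $s_Hs'_H$.

The system in Proposition 9 has coefficients and right side in $\mathbb F_p$. A linear system over $\mathbb F_p$ that is solvable over an extension is solvable over $\mathbb F_p$. So we may look for weights in $\mathsf k=\overline{\mathbb F}_p$.

**Step 1: translation into a tensor product.** This step replaces high powers by tensor factors of small degree. Put $m=p-1$. Let $W$ be the space of polynomials over $\mathsf k$ in $X=(X_1,\dots,X_n)$ and $Y=(Y_1,\dots,Y_n)$, bihomogeneous of degree $(m,m)$. The group $GL_n(\mathsf k)$ acts by $(gf)(X,Y)=f(g^{-1}X,g^TY)$, and $\sigma=\sum_cX_cY_c$ is invariant. For $j=0,\dots,2a-1$ let $W_j$ be a copy of $W$ in variables $X^{(j)},Y^{(j)}$, and $\mathbf W=\bigotimes_jW_j$. Let $G=SL_n(K)$ act on $W_j$ through $g^{(p^j)}$, the matrix with entries raised to the power $p^j$. The substitution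
$$\mathrm{Sp}:\ X^{(j)}\mapsto x^{p^j},\quad Y^{(j)}\mapsto y^{p^j}$$
is a $G$-map from $\mathbf W$ to functions of $(x,y)\in K^n\times K^n$ with action $\varphi\mapsto\varphi(g^{-1}x,g^Ty)$. Write $\sigma_j$ for $\sigma$ in the $j$-th variables. Since $\sum_{j<2a}(p-1)p^j=q-1$, we have $\mathrm{Sp}(\prod_j\sigma_j^m)=(y\cdot x)^{q-1}$. For $H\in\mathcal H$ put
$$t_H=\prod_{i<a}\tau_i,\qquad\tau_i=\big(X^{(i)T}H^{(p^i)}X^{(i+a)}\big)^m\big(Y^{(i)T}(H^{-T})^{(p^i)}Y^{(i+a)}\big)^m\in W_i\otimes W_{i+a}.$$
Since $X^{(i)T}H^{(p^i)}X^{(i+a)}$ goes to $H[x]^{p^i}$, and $H^*[y]=y^TH^{-T}\bar y$, we have $\mathrm{Sp}(t_H)=s_Hs_H'$. Moreover $g\,t_H=t_{gH}$: the matrix $H^{(p^i)}$ becomes $(g^{-T}H\bar g^{-1})^{(p^i)}$, and $H^{-T}$ becomes $gH^{-T}\bar g^T=(gH)^{-T}$. (For $p=2$, $a=1$, $H=I$ this is $t_I=(X^{(0)}\cdot X^{(1)})(Y^{(0)}\cdot Y^{(1)})$, which specializes to $(\sum x_c^3)(\sum y_c^3)$.)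

Let $\mathcal A=\mathsf kG$ be the group algebra and $t=t_I$. If $\prod_j\sigma_j^m=\sum_g\omega_g\,g\,t$, then applying $\mathrm{Sp}$ gives $(y\cdot x)^{q-1}=\sum_g\omega_g\,s_{gI}s'_{gI}$. **So it suffices to show $\prod_j\sigma_j^m\in\mathcal A\,t$.**

**Step 2: a splitting $W=T\oplus W'$.** We cut out a small summand $T$ of $W$ containing $\sigma^m$. Let $\Delta=\sum_c\partial_{X_c}\partial_{Y_c}$ and $\Theta=\sigma\Delta$ on $W$. Under $(X,Y)\mapsto(g^{-1}X,g^TY)$ the operators $\partial_X$ and $\partial_Y$ transform by mutually inverse matrices, so $\Delta$ and $\Theta$ commute with $GL_n(\mathsf k)$.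

For $f$ of bidegree $(d,d)$ the product rule gives $\Delta(\sigma f)=\sigma\Delta f+(2d+n)f$, and by induction
$$\Delta(\sigma^rf)=\sigma^r\Delta f+r(r-1+n+2d)\,\sigma^{r-1}f.\tag{13}$$
Over $\mathbb Q$, in bidegree $(i,i)$, the pairing $f(\partial)g$ is positive definite, and multiplication by $\sigma$ is adjoint to $\Delta$. So polynomials of bidegree $(i,i)$ are $\ker\Delta\oplus\sigma\cdot(\text{bidegree }(i-1,i-1))$. Iterating, bidegree $(m,m)$ is the direct sum of the spaces $\sigma^{m-i}\ker\Delta|_{(i,i)}$ for $0\le i\le m$, of dimensions $d_i$ with $d_0=1$, $d_1=n^2-1$. By (13) $\Theta$ acts on the $i$-th summand as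
$$\mathrm{ev}_i=(m-i)(m+i+n-1)=m(m+n-1)-c_i,\qquad c_i=i(i+n-1).$$
In the monomial basis $\Theta$ is an integral matrix, so its characteristic polynomial is $\prod_{i=0}^m(z-\mathrm{ev}_i)^{d_i}$ over $\mathbb Z$, and we may reduce it modulo $p$.

*Case $p$ odd, $n=p$.* Here $c_i\equiv i(i-1)$, which for $0\le i\le p-1$ vanishes modulo $p$ exactly for $i=0,1$. Let $T$ be the generalized eigenspace for $\mathrm{ev}_0\equiv\mathrm{ev}_1$, of dimension $n^2$, and let $W'$ be the sum of the other generalized eigenspaces. By (13) with $f=X_bY_c$, $r=m-1$, $d=1$,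
$$\Theta(\sigma^{m-1}X_bY_c)=\mathrm{ev}_1\,\sigma^{m-1}X_bY_c+\delta_{bc}\,\sigma^m .$$
Since $(\Theta-\mathrm{ev}_1)\sigma^m=0$ modulo $p$, all $\sigma^{m-1}X_bY_c$ lie in $T$. They span a space of dimension $n^2$, so
$$T=\{\sigma^{m-1}X^TRY:\ R\in\mathrm{Mat}_n(\mathsf k)\},$$
with $g$ acting by $R\mapsto g^{-T}Rg^T$; the element $\sigma^m$ corresponds to $R=I$.

*Case $p=2$, $n=3$, $m=1$.* Here $W=\{X^TRY\}$, $\Theta(X^TRY)=\mathrm{tr}(R)\sigma$ and $\Theta\sigma=3\sigma=\sigma$. Put $T=\mathsf k\sigma$ and $W'=\ker\Theta$, the traceless $R$. These are the generalized eigenspaces for $1$ and $0$.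

In both cases $T$ and $W'$ are $GL_n(\mathsf k)$-submodules and $W=T\oplus W'$. Let $\mathcal T=\bigotimes_jT_j$ and let $\mathcal R$ be the sum of all other products of $T_j$'s and $W_j'$'s. Then $\mathbf W=\mathcal T\oplus\mathcal R$ as $\mathcal A$-modules. Write $t=t_{\mathcal T}+t_{\mathcal R}$.

**Step 3: $t_{\mathcal T}\ne0$.** We must know that $t$ has something in the summand where the target lives. Since $t$ is the tensor product of the $\tau_i$ (for $H=I$), it is enough that
$$\tau=(X\cdot\tilde X)^m(Y\cdot\tilde Y)^m\in W_{X,Y}\otimes W_{\tilde X,\tilde Y}$$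
has nonzero component in $T\otimes T$. Let $\Theta$ and $\tilde\Theta$ be the operators in the two sets of variables. A direct computation gives
$$\Theta\tau=m^2(X\cdot Y)(\tilde X\cdot\tilde Y)(X\cdot\tilde X)^{m-1}(Y\cdot\tilde Y)^{m-1}=\tilde\Theta\tau .$$
On a product of generalized eigenspaces with different eigenvalues, $\Theta-\tilde\Theta$ is invertible, so the component of $\tau$ there is $0$. Hence $\tau\in T\otimes T\oplus W'\otimes W'$. If the $T\otimes T$ component were $0$, then $\tau$ would have tensor rank at most $\dim W'<\dim W$. But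
$$\tau=\sum_{\alpha,\beta}\binom m\alpha\binom m\beta\,X^\alpha Y^\beta\otimes\tilde X^\alpha\tilde Y^\beta$$
has rank $\dim W$, because the multinomial coefficients of $m=p-1$ are nonzero modulo $p$.

**Step 4: every nonzero $\mathcal A$-submodule of $\mathcal T$ contains $\prod_j\sigma_j^m$.** So anything nonzero we produce in $\mathcal T$ already reaches the target. For $p=2$ we have $\dim\mathcal T=1$ and nothing to prove. Let $p$ be odd and identify each $T_j$ with $\mathrm{Mat}_n(\mathsf k)$.

*Separating the tensor positions.* For $b\ne c$ and $z\in K$ the element $g=1+zE_{bc}$ of $G$ acts on $T_j$ by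
$$R\mapsto(1+z^{p^j}F)R(1-z^{p^j}F)=R+z^{p^j}[F,R]-z^{2p^j}FRF,\qquad F=-E_{cb}.$$
So $g$ acts on $\mathcal T$ as $\sum_sz^s\mathcal D_s$ with $s=\sum_jc_jp^j$, $c_j\in\{0,1,2\}$, and operators $\mathcal D_s$ independent of $z$. As $2\le p-1$, different digit vectors give different $s$, and $0\le s\le q-1$. The functions $z^s$, $0\le s\le q-1$, on $K=\mathbb F_q$ are linearly independent, so each $\mathcal D_s$ is a linear combination of group elements. In particular, with $s=p^j$: the image of $\mathcal A$ in $\mathrm{End}(\mathcal T)$ contains $\mathrm{ad}(E_{cb})$ acting in the single position $j$, for all $j$ and all $b\ne c$. Let $\mathcal U$ be the associative algebra with $1$ generated by all $\mathrm{ad}(E_{bc})$, $b\ne c$, on $\mathrm{Mat}_n(\mathsf k)$. Then the image of $\mathcal A$ contains $\mathcal U$ acting in any one position.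

*Every nonzero $\mathcal U$-submodule of $\mathrm{Mat}_n(\mathsf k)$ contains $I$.* Let $R\neq0$ be in it. If $R$ is scalar we are done. If $R_{cb}\ne0$ for some $b\ne c$, then $\mathrm{ad}(E_{bc})^2R=-2R_{cb}E_{bc}\ne0$. If $R$ is diagonal and not scalar, some $[E_{bc},R]=(R_{cc}-R_{bb})E_{bc}$ is nonzero. So the submodule contains some $E_{bc}$ with $b\ne c$. For $d\notin\{b,c\}$ we have $[E_{db},E_{bc}]=E_{dc}$ and $[E_{cd},E_{bc}]=-E_{bd}$. Since $n\ge3$, these moves lead from $(b,c)$ to every ordered pair of distinct indices; for instance $(b,c)\to(d,c)\to(d,b)\to(c,b)$. Finally $[E_{bc},E_{cb}]=E_{bb}-E_{cc}$. So the submodule contains all of $\mathfrak{sl}_n(\mathsf k)$, and $I\in\mathfrak{sl}_n(\mathsf k)$ because $n=p$.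

*From one position to all.* Hence $\mathsf kI$, which is a submodule, is the only simple submodule of $\mathrm{Mat}_n(\mathsf k)$. A simple submodule of a power $\mathrm{Mat}_n(\mathsf k)^{N}$ projects to each coordinate either as $0$ or isomorphically onto a simple submodule, so it lies in $(\mathsf kI)^N$. Let $0\ne\zeta\in\mathcal N$, with $\mathcal N\subseteq\mathcal T$ a submodule. Write $\zeta=\sum_rA_r\otimes B_r$ with $A_r\in T_0$, not all zero, and the $B_r$ linearly independent in the product of the other positions. The $\mathcal U$-module generated by $(A_r)_r$ is nonzero, so it contains a simple submodule and thus a nonzero vector $(\beta_rI)_r$. Applying the corresponding element of $\mathcal U$ in position $0$ we get $0\ne I\otimes\sum_r\beta_rB_r\in\mathcal N$. Treating positions $1,2,\dots,2a-1$ in the same way, one after the other, we arrive at $I^{\otimes2a}\in\mathcal N$, and this is $\prod_j\sigma_j^m$.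

## 13. No trivial factor in the complement, and the end of the proof

We know that $t$ has a nonzero part in $\mathcal T$, and that any nonzero element of $\mathcal T$ generates the target. What is left is to remove $t_{\mathcal R}$ from $t$ without removing $t_{\mathcal T}$. The obstacle would be a trivial composition factor in $\mathcal R$.

**Facts recalled.** Simple rational $GL_n(\mathsf k)$-modules are the $L(\lambda)$, indexed by dominant weights $\lambda_1\ge\dots\ge\lambda_n$ in $\mathbb Z$. The weights of $L(\lambda)$ other than $\lambda$ are $\lambda$ minus nonzero sums of $\varepsilon_b-\varepsilon_c$ with $b<c$, where $\varepsilon_b$ is the $b$-th unit vector. Call $\lambda$ restricted if $\lambda_b-\lambda_{b+1}\le p-1$ for all $b$. For example $(1,0,-1)$ is restricted for every $p$, while $(1,1,-2)$ is not restricted for $p=3$. Let $L(\lambda)^{[j]}$ be $L(\lambda)$ with $g$ acting through $g^{(p^j)}$. We use Steinberg's theorem (R. Steinberg, *Representations of algebraic groups*, Nagoya Math. J. 22 (1963); see also J. Humphreys,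 *Modular Representations of Finite Groups of Lie Type*, Ch. 2): for restricted $\lambda_0,\dots,\lambda_{2a-1}$ the modules $\bigotimes_{j<2a}L(\lambda_j)^{[j]}$ are simple over $SL_n(p^{2a})=G$, and they are pairwise nonisomorphic for different tuples of $SL_n$-weights.

The monomial $X^\alpha Y^\beta$ has weight $\beta-\alpha$, so the weights of $W$ are the $\beta-\alpha$ with $\alpha,\beta\in\mathbb Z_{\ge0}^n$, $|\alpha|=|\beta|=p-1$. Their entries sum to $0$. So such a dominant weight is trivial on $SL_n$ (all $\lambda_b-\lambda_{b+1}=0$) only if $\lambda=0$, and two of them that agree on $SL_n$ are equal.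

**Step 5: $\mathcal R$ has no trivial $\mathcal A$-composition factor.**

*(a) Which dominant weights of $W$ are not restricted?* We find that there are at most two. Let $\lambda$ be a dominant weight of $W$ with $\lambda_b-\lambda_{b+1}\ge p$. All $|\lambda_i|\le p-1$, so $c:=\lambda_b\ge1$, $d:=-\lambda_{b+1}\ge1$, and $c+d\ge p$. The positive entries of $\lambda$ sum to at most $p-1$, and so do the absolute values of the negative entries. Hence $bc\le p-1$ and $(n-b)d\le p-1$, and
$$n\le(p-1)\frac{c+d}{cd}\le(p-1)\frac{c+d}{c+d-1}\le p,$$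
where we used $(c-1)(d-1)\ge0$ and $c+d\ge p$. For $p=2$, $n=3$ this is impossible. For $n=p$ odd, equality holds throughout, so $c+d=p$, one of $c,d$ is $1$, $bc=p-1$ and $(n-b)d=p-1$. If $c=1$, $d=p-1$, then $b=p-1$; the first $p-1$ entries are at least $1$ and sum to at most $p-1$, so $\lambda=(1^{p-1},-(p-1))$. If $c=p-1$, $d=1$, then $b=1$ and symmetrically $\lambda=(p-1,(-1)^{p-1})$.

*(b) $p$ odd: composition factors of $W'$ and $T$.* We show that each composition factor of $W'$ is $L(\lambda)$ with $\lambda\ne0$ restricted. The Lie algebra acts on $W$ by $e_{bc}=-X_c\partial_{X_b}+Y_b\partial_{Y_c}$. Put $\Omega=\sum_{b,c}e_{bc}e_{cb}$. On $W$ we have $\sum_{b,c}X_c\partial_{X_b}X_b\partial_{X_c}=nm+m(m-1)$, and the same for $Y$, while each of the two mixed sums equals $-\sigma\Delta$. So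
$$\Omega=2m(m+n-1)-2\Theta.\tag{14}$$
In particular $\Omega$ commutes with $GL_n(\mathsf k)$, and on a composition factor $L(\lambda)$ it is a scalar. We evaluate it on a highest weight vector. There $e_{bb}$ is $\lambda_b$, and $e_{bc}$ with $b<c$ gives $0$. For $b>c$ the term $e_{bc}e_{cb}$ gives $0$. For $b<c$ it equals $[e_{bc},e_{cb}]=e_{bb}-e_{cc}$ and gives $\lambda_b-\lambda_c$. So the scalar is
$$\sum_b\lambda_b^2+\sum_{b<c}(\lambda_b-\lambda_c).$$
For $\lambda=0$ this is $0$. For each of the two weights found in (a) it is $p(p-1)+p(p-1)\equiv0$. But by (14) the eigenvalues of $\Omega$ on $W'$ are $2c_i\equiv2i(i-1)$ with $2\le i\le p-1$, all nonzero modulo $p$. So neither $0$ nor the two weights of (a) can be the *highest weight of a composition factor* of $W'$. As every such highest weight is a dominant weight of $W$, it is restricted and nonzero.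

The emphasis matters, for these weights may well be weights of $W'$. With $n=p=3$, the monomial $X_3^2Y_1Y_2$ has weight $(1,1,-2)$ and is killed by $\Delta$, while $\mathrm{ev}_0=8\equiv2$; so it lies in $W'$. It is not a highest weight vector, since $e_{12}$ sends it to $X_3^2Y_1^2\ne0$.

The weights of $T\cong\mathrm{Mat}_n(\mathsf k)$ are $0$ and the $\varepsilon_b-\varepsilon_c$, so the highest weights of its composition factors are among $0$ and $(1,0,\dots,0,-1)$, which are restricted.

*(c) $p=2$, $n=3$.* Here we identify $W'$ directly. It consists of the traceless matrices, with $R\mapsto g^{-T}Rg^T$. Let $0\ne R$ lie in a $GL_3(\mathsf k)$-submodule. Then $R$ is not scalar, as $\mathrm{tr}(cI)=3c=c$. Acting by $1+zE_{bc}$ for all $z$ in the infinite field $\mathsf k$ and comparing coefficients of $z$ and $z^2$, we see that the submodule contains $[F,R]$ and $FRF$ with $F=E_{cb}$ (signs do not matter). If some $R_{bc}\ne0$ with $b\ne c$, then $FRF=R_{bc}E_{cb}$. Otherwise $R$ is diagonal and not scalar, and some $[E_{cb},R]=(R_{bb}-R_{cc})E_{cb}$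 is nonzero. So the submodule contains a matrix unit off the diagonal, and as in Step 4 the brackets give all of $\mathfrak{sl}_3(\mathsf k)$. Hence $W'$ is simple, $W'=L((1,0,-1))$, restricted and nontrivial; and $T=L(0)$.

*(d) Conclusion for $\mathcal R$.* Take composition series of the $T_j$ and $W'_j$ as $GL_n(\mathsf k)$-modules and tensor them. Then $\mathcal R$ has a filtration by $\mathcal A$-submodules with sections $\bigotimes_{j<2a}L(\lambda_j)^{[j]}$, where all $\lambda_j$ are restricted and, since at least one position is a $W_j'$, at least one $\lambda_j\neq0$. By Steinberg's theorem these sections are simple, and none is isomorphic to the trivial module, which corresponds to all $\lambda_j=0$. So $\mathcal R$ has no trivial composition factor.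

**Step 6: $\prod_j\sigma_j^m\in\mathcal A\,t$.** We now separate $t_{\mathcal T}$ from $t_{\mathcal R}$. Suppose every element of $\mathcal A$ killing $t_{\mathcal R}$ also killed $t_{\mathcal T}$. Then $\mathcal At_{\mathcal T}\cong\mathcal A/\mathrm{Ann}(t_{\mathcal T})$ would be a quotient of $\mathcal At_{\mathcal R}\cong\mathcal A/\mathrm{Ann}(t_{\mathcal R})$. But $\mathcal At_{\mathcal T}\ne0$ by Step 3, so by Step 4 it contains the trivial module $\mathsf k\prod_j\sigma_j^m$. By Jordan–Hölder, $\mathcal At_{\mathcal R}\subseteq\mathcal R$ would have a trivial composition factor, contradicting Step 5. So there is $\omega\in\mathcal A$ with $\omega t_{\mathcal R}=0$ and $\omega t_{\mathcal T}\ne0$. Then $\omega t=\omega t_{\mathcal T}$, and $\mathcal A\omega t$ is a nonzero submodule of $\mathcal T$. By Step 4 it contains $\prod_j\sigma_j^m$. Hence $\prod_j\sigma_j^m\in\mathcal At$, which by Step 1 proves Proposition 9. $\square$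

**End of the proof of Theorem B.** Proposition 9 and Section 11 give weights $w^{(p)}$ with pattern ($p$). Section 10 gives weights $w^{(\ell)}$ with pattern ($\ell$). By Proposition 7, $D(p\ell)$ fails for all primes $p<\ell$, and by Section 6, $D(r)$ fails for every $r\ge2$ that is not a prime power. Together with the quoted result for prime powers, $D(r)$ holds if and only if $r$ is a prime power. $\blacksquare$
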